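\title{Gorenstein projectivity is not subgroup-closed}

\begin{abstract}
We show that the restriction to a subgroup of a Gorenstein projective module over an integral group ring need not be Gorenstein projective. This already happens for $G=F\times F$ and $H=F\times 1$, where $F$ is Thompson's group. For any group $H$ and any acyclic complex $A$ of projective $\mathbb{Z}H$-modules, the tensor product of $A$ with a resolution of $\mathbb{Z}$ by finitely generated projective $\mathbb{Z}F$-modules is totally acyclic over $\mathbb{Z}[H\times F]$ and is homotopy equivalent to $A$ over $\mathbb{Z}H$. It follows that restriction to $H$ from all overgroups preserves Gorenstein projectivity exactly when every acyclic complex of projective $\mathbb{Z}H$-modules is totally acyclic. The same construction gives a restriction of infinite Gorenstein projective dimension, counterexamples over every group containing $F\times F$, counterexamples for Gorenstein flat and PGF modules, and a Gorenstein projective module that is not cofibrant.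
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $R$ be a ring and let $X=(X_n,\ \partial_n\colon X_n\to X_{n-1})_{n\in\mathbb{Z}}$ be a complex of projective left $R$-modules. We call $X$ \emph{acyclic} if it is exact, and \emph{totally acyclic} if, in addition, $\mathrm{Hom}_R(X,Q)$ is exact for every projective $R$-module $Q$. The modules $\operatorname{im}\partial_n$ are the \emph{syzygies} of $X$. A module $M$ is \emph{Gorenstein projective} if $M\cong\operatorname{im}\partial_0=\ker\partial_{-1}$ for some totally acyclic $X$. After a shift of degrees, every syzygy of a totally acyclic complex is Gorenstein projective.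

For acyclic $X$, exactness of $\mathrm{Hom}_R(X,Q)$ says that every map $\operatorname{im}\partial_n\to Q$ extends to $X_{n-1}$. So the inclusions $\operatorname{im}\partial_n\subseteq X_{n-1}$ need not split, but maps into projective modules cannot detect this. A projective module $U$ is Gorenstein projective, by the complex $0\to U\xrightarrow{1}U\to 0$. The first example that is not projective is the following.

\begin{example}\label{ex:cyclic}
Let $G=\langle t\rangle$ be cyclic of order $m\ge 2$ and $\nu=1+t+\dots+t^{m-1}$. Put $X_n=\mathbb{Z}G$, and let $\partial_n$ be multiplication by $\nu$ for $n$ even and by $t-1$ for $n$ odd. The kernel of $t-1$ is $\mathbb{Z}\nu=\nu\,\mathbb{Z}G$, and the kernel of $\nu$ is the augmentation ideal $(t-1)\mathbb{Z}G$, so $X$ is acyclic. For free $Q$ the complex $\mathrm{Hom}_{\mathbb{Z}G}(X,Q)$ is a direct sum of copies of the same periodic complex. Hence the trivial module $\mathbb{Z}\cong\mathbb{Z}\nu=\operatorname{im}\partial_0$ is Gorenstein projective. It is not projective: a splitting of the augmentation would send $1$ to an invariant element $c\nu$ with $cm=1$.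
\end{example}

For a subgroup $H\le G$ and a $\mathbb{Z}G$-module $M$, write $M|_H$ for $M$ regarded as a $\mathbb{Z}H$-module. The following problem comes from \cite{note}.

\medskip
\noindent\textbf{Question.} Is Gorenstein projectivity subgroup-closed? That is, for every group $G$, every subgroup $H\le G$ and every Gorenstein projective $\mathbb{Z}G$-module $M$, is $M|_H$ a Gorenstein projective $\mathbb{Z}H$-module?
\medskip

One would guess yes. Projectivity is subgroup-closed, because $\mathbb{Z}G$ is a free $\mathbb{Z}H$-module. A totally acyclic complex over $\mathbb{Z}G$ therefore restricts to an acyclic complex of projective $\mathbb{Z}H$-modules, and only the condition on $\mathrm{Hom}$ remains. That condition does survive when $H$ has finite index, is finite, or has finite cohomological dimension (Proposition~\ref{prop:positive}). In general it does not. The groups that we need are the following.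

\begin{definition}\label{def:star}
A group $K$ satisfies \emph{condition $(*)$} if $K$ is of type $FP_\infty$ over $\mathbb{Z}$, that is, the trivial module $\mathbb{Z}$ has a resolution $P\to\mathbb{Z}$ by finitely generated projective $\mathbb{Z}K$-modules, and if $\mathrm{H}^n(K,\mathbb{Z}K)=\mathrm{H}^n(\mathrm{Hom}_{\mathbb{Z}K}(P,\mathbb{Z}K))$ vanishes for all $n\ge 0$.
\end{definition}

Thompson's group $F$ is the group of piecewise linear homeomorphisms of $[0,1]$ whose slopes are integer powers of $2$ and whose finitely many breakpoints are dyadic rationals. The existence of a group with $(*)$ is the only external input to our main theorem.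

\begin{theorem}[Brown--Geoghegan \cite{BG}]\label{thm:BG}
The group $F$ is of type $FP_\infty$, and $\mathrm{H}^n(F,\mathbb{Z}F)=0$ for all $n$. So $F$ satisfies $(*)$.
\end{theorem}

The argument works over any coefficient ring, so from now on $k$ is a nonzero commutative ring; the Question is the case $k=\mathbb{Z}$.

\begin{theorem}\label{thm:main}
Let $H$ and $K$ satisfy $(*)$, for instance $H=K=F$, and let $G=H\times K$. Let $T$ be the complex of projective $kG$-modules constructed in Section~\ref{sec:counter}, with syzygies $M_n=\operatorname{im}(T_n\to T_{n-1})$. Then every $M_n$ is a Gorenstein projective $kG$-module, but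
\[
\mathrm{Ext}^1_{kH}(M_{-1}|_H,kH)\cong k\ne 0 ,
\]
so $M_{-1}|_H$ is not a Gorenstein projective $kH$-module. With $k=\mathbb{Z}$: Gorenstein projectivity is not subgroup-closed.
\end{theorem}

Total acyclicity has two halves, exactness of the complex and exactness of its duals, and condition $(*)$ supplies a complex with each half alone. The resolution $P$ has homology $\mathbb{Z}$, but its dual is acyclic. The dual of such a resolution is acyclic, but its own dual is the resolution again. Let $A$ be a complex of the second kind over $H$ and $P$ one of the first kind over $K$. Over $H\times K$ the tensor product $A\otimes_{\mathbb{Z}}P$ takes acyclicity from $A$ and acyclicity of the duals from $P$. Over $H$ alone, $P$ is only a complex of abelian groups, homotopy equivalent to $\mathbb{Z}$, so what remains is $A$.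

Section~\ref{sec:model} carries this out by hand over a ring where every complex is explicit, and Sections~\ref{sec:tensor} and~\ref{sec:counter} give the proof for groups. The construction yields more: the failure is unbounded (Theorem~\ref{thm:unbounded}), the subgroups for which restriction never fails are characterized (Theorem~\ref{thm:class}), the failure occurs inside every group containing $F\times F$, including $F$ itself (Theorem~\ref{thm:over}), and it affects related classes of modules (Section~\ref{sec:flat}).

\section{Conventions and standard facts}\label{sec:prelim}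

Modules are left modules unless stated otherwise, $\otimes$ means $\otimes_{\mathbb{Z}}$, and $Y^{(J)}$ is the direct sum of copies of $Y$ indexed by the set $J$. In $\mathrm{Hom}_R(X,Y)$ the term $\mathrm{Hom}_R(X_n,Y)$ sits in cohomological degree $n$, with differential $\varphi\mapsto\varphi\circ\partial$. To test total acyclicity it suffices to take $Q$ free, since a direct summand of an exact complex is exact.

\subsection*{Syzygies and Ext}
Let $X$ be an acyclic complex of projective $R$-modules and $N_n=\operatorname{im}\partial_n$. Then $\cdots\to X_{n+1}\to X_n\to N_n\to 0$ is a projective resolution, so for every module $Y$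
\begin{equation}\label{eq:ext}
\mathrm{Ext}^i_R(N_n,Y)=\mathrm{H}^{n+i}(\mathrm{Hom}_R(X,Y))\qquad(i\ge 1).
\end{equation}
In particular:
\begin{equation}\label{eq:vanish}
M\text{ Gorenstein projective},\ Q\text{ projective}\ \Longrightarrow\ \mathrm{Ext}^i_R(M,Q)=0\text{ for all }i\ge 1.
\end{equation}
This is how we show that a module is not Gorenstein projective; it does not depend on the complex that exhibits the module as a syzygy.

\subsection*{Contractible complexes}
A complex $X$ of $R$-modules is \emph{contractible} if there are $R$-linear maps $\sigma\colon X_n\to X_{n+1}$ with $\partial\sigma+\sigma\partial=1$. An additive functor, applied degreewise, takes contractible complexes to contractible complexes, and these are acyclic. If $x\in\operatorname{im}\partial_n$ then $x=\partial\sigma x$, so $\sigma$ splits $X_n\to\operatorname{im}\partial_n$; hence the syzygies of a contractible complex of projective modules are projective.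

\begin{lemma}\label{lem:free}
\begin{enumerate}
\item[(i)] An acyclic complex $X$ of free abelian groups is contractible.
\item[(ii)] Let $\varepsilon\colon P\to\mathbb{Z}$ be a resolution by free abelian groups, with $P_j=0$ for $j<0$. Then $P=\mathbb{Z}p_0\oplus\bar P$ as complexes, where $p_0\in P_0$, $\varepsilon(p_0)=1$, and $\bar P=\ker\varepsilon$ is a contractible complex of free abelian groups.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Each $\operatorname{im}\partial_n$ is a subgroup of a free abelian group, hence free, so $X_n\to\operatorname{im}\partial_n$ has a section $\rho_n$ and $X_n=\operatorname{im}\partial_{n+1}\oplus\operatorname{im}\rho_n$. Let $\sigma$ be $\rho_{n+1}$ on the first summand and $0$ on the second. On the first summand $\partial\sigma=1$ and $\sigma\partial=0$; on the second $\partial\sigma=0$ and $\sigma\partial\rho_n=\rho_n$.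

(ii) Since $P_{-1}=0$, the subgroup $\mathbb{Z}p_0$ is a subcomplex. Its complement $\bar P$ is $\cdots\to P_2\to P_1\to\ker\varepsilon\to 0$, which is acyclic, so (i) applies.
\end{proof}

\subsection*{Finitely generated projective modules}
If a natural transformation between additive functors on $R$-modules (both covariant or both contravariant) is an isomorphism at $R$, then it is an isomorphism at every finitely generated projective module, since such a module is a summand of some $R^m$. We call this the \emph{additivity principle}. The dual $Y^*=\mathrm{Hom}_R(Y,R)$ of a finitely generated projective left module is a finitely generated projective right module, and conversely.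

\subsection*{Group rings}
For $H\le G$ the ring $kG$ is free as a left and as a right $kH$-module. So restriction preserves projectives, $\mathrm{Ind}_H^G=kG\otimes_{kH}-$ is exact and preserves projectives, and projective $\mathbb{Z}G$-modules are free abelian groups. With $\mathrm{Coind}_H^GY=\mathrm{Hom}_{kH}(kG,Y)$ and $(g\varphi)(x)=\varphi(xg)$, the adjunctions are
\[
\mathrm{Hom}_{kG}(\mathrm{Ind}_H^GY,Z)=\mathrm{Hom}_{kH}(Y,Z|_H),\qquad \mathrm{Hom}_{kG}(Z,\mathrm{Coind}_H^GY)=\mathrm{Hom}_{kH}(Z|_H,Y).
\]
The map $\mathrm{Ind}_H^GY\to\mathrm{Coind}_H^GY$ that sends $g\otimes y$ to the function $x\mapsto xgy$ for $x\in Hg^{-1}$, $x\mapsto 0$ for $x\in G\setminus Hg^{-1}$, is an isomorphism onto the functions supported on finitely many cosets $Hx$. It is therefore an isomorphism when $[G:H]<\infty$.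

\begin{lemma}\label{lem:diag}
If $U$ is a projective $\mathbb{Z}H$-module and $Y$ is a $\mathbb{Z}H$-module that is free abelian, then $U\otimes Y$ with the diagonal action is projective.
\end{lemma}

\begin{proof}
By passing to sums and summands we may take $U=\mathbb{Z}H$. The map $h\otimes y\mapsto h\otimes h^{-1}y$ is an isomorphism onto $\mathbb{Z}H\otimes Y$ with $H$ acting on the first factor only, and this module is free.
\end{proof}

\section{Subgroups to which restriction is harmless}\label{sec:positive}

Let $X$ be totally acyclic over $kG$. We must test $X|_H$ against projective $kH$-modules $Q$, and $\mathrm{Hom}_{kH}(X,Q)=\mathrm{Hom}_{kG}(X,\mathrm{Coind}_H^GQ)$. The hypothesis on $X$ applies only if the coinduced module is projective. Otherwise one can hope that over $kH$ the test is passed automatically.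

\begin{proposition}\label{prop:positive}
Let $H\le G$ and let $M$ be a Gorenstein projective $kG$-module. Then $M|_H$ is Gorenstein projective if
\begin{enumerate}
\item[(i)] $[G:H]<\infty$, or
\item[(ii)] every acyclic complex of projective $kH$-modules is totally acyclic.
\end{enumerate}
For $k=\mathbb{Z}$, condition (ii) holds if $H$ is finite or if $\mathbb{Z}$ has a projective resolution of finite length over $\mathbb{Z}H$.
\end{proposition}

\begin{proof}
Let $X$ be a totally acyclic complex with syzygy $M$; then $X|_H$ is an acyclic complex of projective $kH$-modules. In case (ii) it is totally acyclic by assumption. In case (i), $\mathrm{Coind}_H^GQ\cong\mathrm{Ind}_H^GQ$ is projective, so $\mathrm{Hom}_{kH}(X,Q)$ is exact.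

Now let $A$ be an acyclic complex of projective $\mathbb{Z}H$-modules, with syzygies $C_n$. If $H$ is finite, then $\mathbb{Z}H^{(J)}\cong\mathrm{Coind}_1^H\mathbb{Z}^{(J)}$, and $\mathrm{Hom}_{\mathbb{Z}H}(A,\mathbb{Z}H^{(J)})=\mathrm{Hom}_{\mathbb{Z}}(A,\mathbb{Z}^{(J)})$ is exact by Lemma~\ref{lem:free}(i). If $U\to\mathbb{Z}$ is a projective resolution of length $d$, then $U\otimes C_n\to C_n$ is a projective resolution of length $d$, by Lemma~\ref{lem:diag} and because $C_n\subseteq A_{n-1}$ is free abelian. By \eqref{eq:ext}, $\mathrm{H}^{n+1}(\mathrm{Hom}_{\mathbb{Z}H}(A,Q))=\mathrm{Ext}^{d+1}_{\mathbb{Z}H}(C_{n-d},Q)=0$ for all $n$.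
\end{proof}

A counterexample over $\mathbb{Z}$ thus needs an infinite subgroup $H$ of infinite index and infinite cohomological dimension, together with an acyclic complex over $\mathbb{Z}H$ that is not totally acyclic. The dual $P^*$ of a resolution is a natural candidate, but for small groups it is not acyclic. For $K$ finite, $\mathrm{H}^0(K,\mathbb{Z}K)=(\mathbb{Z}K)^K\cong\mathbb{Z}$. For $K=\langle t\rangle$ infinite cyclic, both $P$ and $P^*$ are $\mathbb{Z}K\xrightarrow{t-1}\mathbb{Z}K$, and $\mathrm{H}^1(K,\mathbb{Z}K)\cong\mathbb{Z}$. Condition $(*)$ asks that no such class appear in any degree.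

\section{A model over a monomial ring}\label{sec:model}

For groups with $(*)$ the complexes are not easy to write down. There is a ring for which the analogous complexes have rank one in each degree, and the whole mechanism can be seen there. Nothing in this section is used later.

Let $S=\mathbb{Z}\langle x_0,x_1,x_2,\dots\rangle/(x_{n+1}x_n : n\ge 0)$. The ideal is spanned by the words that contain some $x_{n+1}x_n$, so the other words, called admissible, form a $\mathbb{Z}$-basis of $S$. Let $P$ be the complex of left modules with $P_j=S$ for $j\ge0$ and $\partial\colon P_{j+1}\to P_j$ right multiplication by $x_j$. The kernel of this map is spanned by the words ending in $x_{j+1}$, so it is $Sx_{j+1}$. Hence $P$ is a resolution of $S/Sx_0\cong W$, where $W\ne0$ is the span of the admissible words not ending in $x_0$.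

The dual $P^*$ is $0\to S\xrightarrow{\delta}S\xrightarrow{\delta}\cdots$, where $\delta$ from degree $j$ to degree $j+1$ is left multiplication by $x_j$. It has an explicit additive contraction: for an admissible word $w$ in degree $j$, let $s(w)$ be $w$ with its first letter deleted if that letter is $x_{j-1}$, and $s(w)=0$ otherwise. If $w$ begins with $x_{j-1}$, then $\delta sw=w$ and $\delta w=0$. If not, then $sw=0$, the word $x_jw$ is admissible, and $s\delta w=w$. So $\delta s+s\delta=1$. This is the analogue of $(*)$. Note that $s$ is not $S$-linear, since $s(1)=0$ and $s(x_{j-1})=1$.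

Regard $P^*$ as an acyclic complex $A$ of free left $S^{\mathrm{op}}$-modules, with $A_{-p}=S$ for $p\ge0$. Its dual $\mathrm{Hom}_{S^{\mathrm{op}}}(A,S^{\mathrm{op}})$ is $P$, with cohomology $W$ in degree $0$, so $A$ is not totally acyclic. Let $\Lambda=S^{\mathrm{op}}\otimes S$ and $T=A\otimes P$. Then $T_n$ is the free $\Lambda$-module on symbols $e_{p,j}$ with $p,j\ge0$ and $j-p=n$, and
\[
\vartheta e_{p,j}=(x_p\otimes1)\,e_{p+1,j}+(-1)^p(1\otimes x_{j-1})\,e_{p,j-1}.
\]
The complex $T$ is acyclic, with additive contraction $s\otimes1$. A map $\varphi\colon T_n\to\Lambda^{(J)}=S\otimes S^{(J)}$ is an arbitrary family $\varphi_{p,j}=\varphi(e_{p,j})$, and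
\[
(d\varphi)_{p,j}=r_p\,\varphi_{p+1,j}+(-1)^p(1\otimes\delta)\,\varphi_{p,j-1},
\]
where $r_p$ is right multiplication by $x_p$ on the first tensor factor. Put $(\Sigma\varphi)_{p,j}=(-1)^p(1\otimes s)\varphi_{p,j+1}$. Then
\[
((d\Sigma+\Sigma d)\varphi)_{p,j}=(-1)^p\bigl((1\otimes s)r_p-r_p(1\otimes s)\bigr)\varphi_{p+1,j+1}+\bigl(1\otimes(\delta s+s\delta)\bigr)\varphi_{p,j}=\varphi_{p,j}.
\]
The commutator vanishes because $r_p$ and $1\otimes s$ act on different tensor factors; this is why an additive contraction suffices. So $T$ is totally acyclic over $\Lambda$.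

Now restrict along $S^{\mathrm{op}}\to\Lambda$, $y\mapsto y\otimes1$, over which $\Lambda$ is free. The subgroup $W\subseteq P_0$ is a direct summand of the complex of abelian groups $P$, so $A\otimes W$ is a direct summand of the complex of $S^{\mathrm{op}}$-modules $T$. Its dual $\mathrm{Hom}_{\mathbb{Z}}(W,P)$ is a product of copies of $P$, with nonzero cohomology in degree $0$. By \eqref{eq:ext} and \eqref{eq:vanish}, the syzygy $\operatorname{im}\vartheta_{-1}$ is Gorenstein projective over $\Lambda$ and not over $S^{\mathrm{op}}$. For a group with $(*)$ the group ring plays the role of $S$, with $W=\mathbb{Z}$.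

\section{Tensoring with a resolution whose dual is acyclic}\label{sec:tensor}

In this section $K$ satisfies $(*)$, $\varepsilon\colon P\to\mathbb{Z}$ is a resolution by finitely generated projective $\mathbb{Z}K$-modules with $P_j=0$ for $j<0$, $H$ is any group, and $G=H\times K$. We identify $kG=kH\otimes\mathbb{Z}K$. For a complex $A$ of $kH$-modules let $T=A\otimes P$ be the complex of $kG$-modules
\[
T_n=\bigoplus_{i+j=n}A_i\otimes P_j,\qquad \vartheta(a\otimes p)=\partial a\otimes p+(-1)^i a\otimes\partial p\quad(a\in A_i),
\]
with $(h,g)(a\otimes p)=ha\otimes gp$.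

In the model, a map out of $T$ was read off from free generators. Here we first take $K$-linear maps out of $P$ and then $H$-linear maps out of $A$. For a $kG$-module $Q$ put $E^j=\mathrm{Hom}_{\mathbb{Z}K}(P_j,Q)$ and $\delta f=f\circ\partial$. Since $H$ and $K$ commute in $G$, the rule $(hf)(p)=h\,f(p)$ makes $E=(E^j,\delta)$ a complex of $kH$-modules. The map $1\otimes s$ of the model becomes a $kH$-linear contraction of $E$.

\begin{lemma}\label{lem:E}
If $Q$ is a free $kG$-module, then $E=\mathrm{Hom}_{\mathbb{Z}K}(P,Q)$ is contractible as a complex of $kH$-modules.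
\end{lemma}

\begin{proof}
Write $Q=kH\otimes\mathbb{Z}K^{(J)}$. For a $\mathbb{Z}K$-module $Y$ the map
\[
kH\otimes(Y^*)^{(J)}\to\mathrm{Hom}_{\mathbb{Z}K}(Y,kH\otimes\mathbb{Z}K^{(J)}),\qquad c\otimes(f_x)_{x\in J}\mapsto\bigl(y\mapsto c\otimes(f_x(y))_{x\in J}\bigr),
\]
is $kH$-linear and natural in $Y$. For $Y=\mathbb{Z}K$, evaluation at $1$ identifies it with the identity of $Q$. By the additivity principle, $E\cong kH\otimes(P^*)^{(J)}$ with $H$ acting on the first factor. The terms of $P^*$ are projective right $\mathbb{Z}K$-modules, hence free abelian, and the cohomology of $P^*$ is $\mathrm{H}^*(K,\mathbb{Z}K)=0$. By Lemma~\ref{lem:free}(i), $P^*$ has an additive contraction $s_0$, and $1\otimes s_0^{(J)}$ is a $kH$-linear contraction of $E$.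
\end{proof}

\begin{proposition}\label{prop:key}
Let $A$ be an acyclic complex of projective $kH$-modules, $T=A\otimes P$, $C_n=\operatorname{im}(A_n\to A_{n-1})$ and $M_n=\operatorname{im}\vartheta_n$.
\begin{enumerate}
\item[(i)] The map $1\otimes\varepsilon\colon T|_H\to A$ is a homotopy equivalence of complexes of $kH$-modules. In fact $T|_H\cong A\oplus V$ with $V$ a contractible complex of projective $kH$-modules, and $1\otimes\varepsilon$ is the projection. Hence $M_n|_H\cong C_n\oplus U_n$ with $U_n$ projective.
\item[(ii)] $T$ is a totally acyclic complex of projective $kG$-modules.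
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Write $P=\mathbb{Z}p_0\oplus\bar P$ as in Lemma~\ref{lem:free}(ii), and let $\sigma$ be an additive contraction of $\bar P$. Since $kH$ acts only on the factor $A$, we get $T|_H=(A\otimes\mathbb{Z}p_0)\oplus V$ with $V=A\otimes\bar P$, and $1\otimes\varepsilon$ kills $V$ and maps the first summand isomorphically to $A$. The terms of $V$ are direct sums of copies of the $A_i$, hence projective. The $kH$-linear map $\tau(a\otimes p)=(-1)^ia\otimes\sigma p$, $a\in A_i$, satisfies
\begin{equation}\label{eq:tensorcontr}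
\begin{aligned}
\vartheta\tau(a\otimes p)&=(-1)^i\partial a\otimes\sigma p+a\otimes\partial\sigma p,\\
\tau\vartheta(a\otimes p)&=(-1)^{i-1}\partial a\otimes\sigma p+a\otimes\sigma\partial p,
\end{aligned}
\end{equation}
so $\vartheta\tau+\tau\vartheta=1$ on $V$. The syzygies $U_n$ of $V$ are projective by Section~\ref{sec:prelim}.

(ii) By (i), $T$ is acyclic. Each $A_i\otimes P_j$ is a direct summand of a direct sum of copies of $kH\otimes\mathbb{Z}K=kG$, so $T_n$ is projective. Let $Q$ be a free $kG$-module and let $s\colon E^j\to E^{j-1}$ be $kH$-linear maps with $\delta s+s\delta=1$, from Lemma~\ref{lem:E}; here $E^j=0$ for $j<0$. We have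
\[
\mathrm{Hom}_{kG}(T_n,Q)=\prod_{i+j=n}\mathrm{Hom}_{kH}(A_i,E^j),
\]
where $\varphi$ corresponds to the family $\varphi_{i,j}(a)(p)=\varphi(a\otimes p)$. Evaluating $d\varphi=\varphi\circ\vartheta$ on $a\otimes p\in A_i\otimes P_j$ gives
\begin{equation}\label{eq:d}
(d\varphi)_{i,j}=\varphi_{i-1,j}\circ\partial+(-1)^i\,\delta\circ\varphi_{i,j-1}.
\end{equation}
Put $(\Sigma\varphi)_{i,j}=(-1)^i\,s\circ\varphi_{i,j+1}$. These maps are $kH$-linear because $s$ is, and any family defines an element of the product. Then
\begin{align*}
(d\Sigma\varphi)_{i,j}&=(-1)^{i-1}s\,\varphi_{i-1,j+1}\,\partial+\delta s\,\varphi_{i,j},\\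
(\Sigma d\varphi)_{i,j}&=(-1)^{i}s\,\varphi_{i-1,j+1}\,\partial+s\delta\,\varphi_{i,j}.
\end{align*}
So $d\Sigma+\Sigma d=1$, and $\mathrm{Hom}_{kG}(T,Q)$ is exact.
\end{proof}

\begin{remark}\label{rem:hyp}
Acyclicity of $A$ is used only for acyclicity of $T$. Both parts of $(*)$ are used only in Lemma~\ref{lem:E}: finite generation lets $\mathrm{Hom}_{\mathbb{Z}K}(P_j,-)$ pass through the infinite sums in $Q$, and the vanishing of $\mathrm{H}^*(K,\mathbb{Z}K)$ gives the contraction. Without the vanishing, (ii) fails: for $K=1$ and $P=\mathbb{Z}$ we have $T=A$, and the complex $A$ of the next section is not totally acyclic. It also matters that $E$ is contractible over $kH$ and not merely acyclic, because the products above are infinite. For that same $A$ and the acyclic complex $E^j=A_{-j}$, the family $\varphi_{i,-i}=c_i\,1_{A_i}$ with signs $c_{i-1}=(-1)^{i-1}c_i$ is a cocycle for \eqref{eq:d}; if it were $d\psi$, the maps $(-1)^ic_i\psi_{i,-i-1}$ would contract $A$.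
\end{remark}

\section{The counterexample}\label{sec:counter}

Let $H$ and $K$ satisfy $(*)$. By Proposition~\ref{prop:key} it remains to find an acyclic complex of projective $kH$-modules that is not totally acyclic. We dualize a resolution. Duality exchanges sides, so to obtain left modules we start from right modules. Inversion $h\mapsto h^{-1}$ identifies left with right $\mathbb{Z}H$-modules ($y\cdot h=h^{-1}y$), takes $\mathbb{Z}$ to $\mathbb{Z}$, and takes the left module $\mathbb{Z}H$ to a copy of the right module $\mathbb{Z}H$. So $(*)$ provides a resolution $L\to\mathbb{Z}$ by finitely generated projective right $\mathbb{Z}H$-modules such that $L^*=\mathrm{Hom}_{\mathbb{Z}H}(L,\mathbb{Z}H)$ is acyclic. Put $A_{-n}=k\otimes L_n^*$ for $n\ge0$ and $A_i=0$ for $i>0$, with the differentials $1\otimes(f\mapsto f\circ\partial)$: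
\[
A\colon\quad 0\to A_0\to A_{-1}\to A_{-2}\to\cdots .
\]

\begin{lemma}\label{lem:A}
$A$ is an acyclic complex of finitely generated projective $kH$-modules, and $\mathrm{Hom}_{kH}(A,kH)\cong k\otimes L$ with $k\otimes L_n$ in degree $-n$. The cohomology of this complex is $k$ in degree $0$ and zero elsewhere.
\end{lemma}

\begin{proof}
Each $L_n^*$ is a summand of some $\mathbb{Z}H^m$, so $A_{-n}$ is a summand of $kH^m$. The complex $L^*$ is an acyclic complex of free abelian groups, hence additively contractible, so $A=k\otimes L^*$ is acyclic. For a right $\mathbb{Z}H$-module $Y$ the map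
\[
k\otimes Y\to\mathrm{Hom}_{kH}(k\otimes Y^*,kH),\qquad \lambda\otimes y\mapsto\bigl(\mu\otimes f\mapsto\lambda\mu\,f(y)\bigr),
\]
is natural in $Y$ and is an isomorphism for $Y=\mathbb{Z}H$, where both sides are $kH$. The additivity principle gives the isomorphism of complexes. By Lemma~\ref{lem:free}(ii), $k\otimes L$ is the direct sum of $k$ in degree $0$ and a contractible complex.
\end{proof}

Let $G=H\times K$, $T=A\otimes P$ and $M_n=\operatorname{im}\vartheta_n$ as in Section~\ref{sec:tensor}, for this $A$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]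
By Proposition~\ref{prop:key}(ii), every $M_n$ is Gorenstein projective over $kG$. By Proposition~\ref{prop:key}(i), $\mathrm{Hom}_{kH}(T,kH)$ is the direct sum of $\mathrm{Hom}_{kH}(A,kH)$ and a contractible complex, so by Lemma~\ref{lem:A} its cohomology is $k$ in degree $0$ and zero elsewhere. Since $T|_H$ is an acyclic complex of projective $kH$-modules, \eqref{eq:ext} gives
\begin{equation}\label{eq:extM}
\mathrm{Ext}^i_{kH}(M_n,kH)\cong\begin{cases}k & i=-n\\ 0& i\ne -n\end{cases}\qquad(i\ge1).
\end{equation}
Take $n=-1$ and $i=1$. As $k\neq0$, \eqref{eq:vanish} shows that $M_{-1}|_H$ is not Gorenstein projective.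
\end{proof}

One might hope that restrictions are at least close to Gorenstein projective. The \emph{Gorenstein projective dimension} of a module $Y$ is the least $m$ for which there is an exact sequence $0\to Y_m\to\dots\to Y_0\to Y\to0$ with all $Y_i$ Gorenstein projective, and it is infinite if no such $m$ exists. We write $\mathrm{pd}$ for projective dimension.

\begin{theorem}\label{thm:unbounded}
In the setting of Theorem~\ref{thm:main}, $M_n|_H$ is projective for $n\ge0$, and $M_{-n}|_H$ has projective dimension exactly $n$ for $n\ge1$. The $kG$-module $N=\bigoplus_{n\ge1}M_{-n}$ is Gorenstein projective, and $N|_H$ has infinite Gorenstein projective dimension.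
\end{theorem}

\begin{proof}
By Proposition~\ref{prop:key}(i), $M_n|_H$ is $C_n$ plus a projective module. We have $C_n=0$ for $n>0$ and $C_0\cong A_0$, and $0\to A_0\to A_{-1}\to\dots\to A_{-n}\to C_{-n}\to0$ is exact, so $\mathrm{pd}_{kH}M_{-n}\le n$. Equality follows from \eqref{eq:extM} with $i=n$.

A direct sum of totally acyclic complexes is totally acyclic, since $\mathrm{Hom}(-,Q)$ turns it into a product of exact complexes. Applied to shifts of $T$, this shows that $N$ is Gorenstein projective. By \eqref{eq:extM}, $\mathrm{Ext}^i_{kH}(N,kH)=\prod_{n\ge1}\mathrm{Ext}^i_{kH}(M_{-n},kH)\cong k\ne0$ for every $i\ge1$. On the other hand, if $Y$ has a resolution of length $m$ by Gorenstein projective modules, then $\mathrm{Ext}^i(Y,Q)=0$ for $i>m$ and $Q$ projective. For $m=0$ this is \eqref{eq:vanish}. For $m\ge1$ let $Y'=\ker(Y_0\to Y)$, which has such a resolution of length $m-1$; in the exact sequence $\mathrm{Ext}^{i-1}(Y',Q)\to\mathrm{Ext}^i(Y,Q)\to\mathrm{Ext}^i(Y_0,Q)$ the outer terms vanish by induction and by \eqref{eq:vanish}.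
\end{proof}

\section{Which subgroups and which overgroups}\label{sec:which}

Proposition~\ref{prop:key} applies to every acyclic complex over every group $H$. So the sufficient condition (ii) of Proposition~\ref{prop:positive} is also necessary, and a single overgroup detects it.

\begin{theorem}\label{thm:class}
Fix a group $K$ satisfying $(*)$, for instance $K=F$. For a group $H$ the following are equivalent:
\begin{enumerate}
\item[(a)] every acyclic complex of projective $kH$-modules is totally acyclic;
\item[(b)] for every group $G\ge H$ and every Gorenstein projective $kG$-module $M$, the module $M|_H$ is Gorenstein projective;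
\item[(c)] for every Gorenstein projective $k[H\times K]$-module $M$, the module $M|_H$ is Gorenstein projective.
\end{enumerate}
Moreover, for every syzygy $C$ of an acyclic complex of projective $kH$-modules there are a Gorenstein projective $k[H\times K]$-module $M$ and projective $kH$-modules $U,U'$ with $M|_H\oplus U\cong C\oplus U'$.
\end{theorem}

\begin{proof}
(a)$\Rightarrow$(b) is Proposition~\ref{prop:positive}(ii), and (c) is a special case of (b). Assume (c). Let $A$ be an acyclic complex of projective $kH$-modules, $T=A\otimes P$, and $Q$ a projective $kH$-module. The syzygies $M_n$ of $T$ are Gorenstein projective over $k[H\times K]$ by Proposition~\ref{prop:key}(ii), hence over $kH$ by (c). By \eqref{eq:ext} and \eqref{eq:vanish}, $\mathrm{H}^{n+1}(\mathrm{Hom}_{kH}(T,Q))=\mathrm{Ext}^1_{kH}(M_n,Q)=0$ for all $n\in\mathbb{Z}$. By Proposition~\ref{prop:key}(i), $\mathrm{Hom}_{kH}(A,Q)$ is a direct summand of this exact complex. So (a) holds. For the last claim, if $C=C_n$ take $M=M_n$, $U=0$ and $U'=U_n$ from Proposition~\ref{prop:key}(i).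
\end{proof}

In the other direction, the counterexample can be induced up to any larger group.

\begin{theorem}\label{thm:over}
Let $G$ be a group containing a subgroup $G_0=H\times K$ with $H$ and $K$ satisfying $(*)$. Then some Gorenstein projective $kG$-module is not Gorenstein projective over $kH$. This applies to $G=F$.
\end{theorem}

\begin{proof}
Let $T$ and $M_{-1}$ be as in Theorem~\ref{thm:main} for $G_0$. Induction is exact and preserves projectives, so $\mathrm{Ind}_{G_0}^GT$ is an acyclic complex of projective $kG$-modules with syzygy $M'=\mathrm{Ind}_{G_0}^GM_{-1}$. For projective $Q$, the complex $\mathrm{Hom}_{kG}(\mathrm{Ind}_{G_0}^GT,Q)=\mathrm{Hom}_{kG_0}(T,Q|_{G_0})$ is exact because $Q|_{G_0}$ is projective. So $M'$ is Gorenstein projective. Since $kG=kG_0\oplus k[G\setminus G_0]$ as $kG_0$-bimodules, $M_{-1}$ is a $kG_0$-summand of $M'$. Hence $\mathrm{Ext}^1_{kH}(M',kH)$ has $k\ne0$ as a direct summand, and \eqref{eq:vanish} applies.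

For $f\in F$ let $f'(t)=\frac12f(2t)$ on $[0,\frac12]$ and $f'(t)=t$ on $[\frac12,1]$. Rescaling by $2$ preserves slopes and dyadic rationals, so $f\mapsto f'$ is an isomorphism from $F$ onto the subgroup of elements supported in $[0,\frac12]$. The formula $\frac12+\frac12f(2t-1)$ on $[\frac12,1]$ does the same for the elements supported in $[\frac12,1]$. These two subgroups commute and intersect trivially, so they generate a copy of $F\times F$, and Theorem~\ref{thm:BG} applies to both factors.
\end{proof}

\section{Gorenstein flat, PGF and cofibrant modules}\label{sec:flat}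

In this section $k=\mathbb{Z}$. An $R$-module is \emph{Gorenstein flat} (respectively \emph{projectively coresolved Gorenstein flat}, or \emph{PGF}) if it is a syzygy of an acyclic complex $X$ of flat (respectively projective) modules such that $I\otimes_RX$ is exact for every injective right $R$-module $I$. PGF modules are Gorenstein flat. Tor can be computed from flat resolutions, so in analogy with \eqref{eq:ext} we have $\mathrm{Tor}_1^R(I,\operatorname{im}\partial_n)=\mathrm{H}_{n+1}(I\otimes_RX)$ for every acyclic complex $X$ of flat modules. Thus $\mathrm{Tor}_1^R(I,-)$ vanishes on Gorenstein flat modules when $I$ is injective.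

To reuse Lemma~\ref{lem:E} we convert tensor products with injectives into duals of Hom complexes. For a divisible abelian group $D$ let $I_D=\mathrm{Hom}_{\mathbb{Z}}(\mathbb{Z}G,D)$ with $(\varphi g)(x)=\varphi(gx)$. Evaluation at $1$ gives $\mathrm{Hom}_{\mathbb{Z}G}(-,I_D)\cong\mathrm{Hom}_{\mathbb{Z}}(-,D)$, which is exact, so $I_D$ is an injective right module. Every right module $I$ embeds in some $I_D$: choose an additive embedding $\iota\colon I\to D$ and send $y$ to $x\mapsto\iota(yx)$. If $I$ is injective, it is therefore a direct summand of $I_D$.

\begin{theorem}\label{thm:flat}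
In Proposition~\ref{prop:key} the syzygies of $T$ are PGF over $\mathbb{Z}G$. In Theorem~\ref{thm:main}, $M_{-1}$ is PGF over $\mathbb{Z}G$, but $M_{-1}|_H$ is not Gorenstein flat. So neither property is subgroup-closed.
\end{theorem}

\begin{proof}
It suffices to show that $I\otimes_{\mathbb{Z}G}T$ is exact for $I=I_D$. For a $\mathbb{Z}K$-module $Y$ consider
\begin{equation}\label{eq:dual}
I\otimes_{\mathbb{Z}K}Y\to\mathrm{Hom}_{\mathbb{Z}}(\mathrm{Hom}_{\mathbb{Z}K}(Y,\mathbb{Z}G),D),\qquad\varphi\otimes y\mapsto\bigl(f\mapsto\varphi(f(y))\bigr).
\end{equation}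
It is well defined, since $(\varphi g)(f(y))=\varphi(f(gy))$ for $g\in K$. It is natural in $Y$, and right $\mathbb{Z}H$-linear for the actions $(\varphi\otimes y)h=\varphi h\otimes y$ and $(\psi h)(f)=\psi(hf)$. For $Y=\mathbb{Z}K$ it is the identity of $I$. By the additivity principle, $I\otimes_{\mathbb{Z}K}P\cong\mathrm{Hom}_{\mathbb{Z}}(E,D)$ with $E=\mathrm{Hom}_{\mathbb{Z}K}(P,\mathbb{Z}G)$. By Lemma~\ref{lem:E}, the complex $I\otimes_{\mathbb{Z}K}P$ has a right $\mathbb{Z}H$-linear contraction $t$. The maps $\varphi\otimes a\otimes p\mapsto(\varphi\otimes p)\otimes a$ identify $I\otimes_{\mathbb{Z}G}T_n$ with $\bigoplus_{i+j=n}(I\otimes_{\mathbb{Z}K}P_j)\otimes_{\mathbb{Z}H}A_i$, with differential $z\otimes a\mapsto z\otimes\partial a+(-1)^i\partial z\otimes a$ for $a\in A_i$. The map $z\otimes a\mapsto(-1)^itz\otimes a$ is well defined because $t$ is $\mathbb{Z}H$-linear, and it is a contraction by the computation \eqref{eq:tensorcontr} with the factors interchanged and $t$ in place of $\sigma$. This proves the first claim.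

Now let $A$ be the complex of Section~\ref{sec:counter} and $I=\mathrm{Hom}_{\mathbb{Z}}(\mathbb{Z}H,\mathbb{Q}/\mathbb{Z})$, an injective right $\mathbb{Z}H$-module. The map \eqref{eq:dual}, with $H$ in place of both $K$ and $G$, and Lemma~\ref{lem:A} give
\[
I\otimes_{\mathbb{Z}H}A\cong\mathrm{Hom}_{\mathbb{Z}}(\mathrm{Hom}_{\mathbb{Z}H}(A,\mathbb{Z}H),\mathbb{Q}/\mathbb{Z})\cong\mathrm{Hom}_{\mathbb{Z}}(L,\mathbb{Q}/\mathbb{Z}).
\]
By Lemma~\ref{lem:free}(ii) the homology in degree $0$ is $\mathrm{Hom}_{\mathbb{Z}}(\mathbb{Z},\mathbb{Q}/\mathbb{Z})=\mathbb{Q}/\mathbb{Z}$. By Proposition~\ref{prop:key}(i),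
\[
\mathrm{Tor}_1^{\mathbb{Z}H}(I,M_{-1})=\mathrm{H}_0(I\otimes_{\mathbb{Z}H}T)\cong\mathrm{H}_0(I\otimes_{\mathbb{Z}H}A)\cong\mathbb{Q}/\mathbb{Z}\ne0 .
\]
So $M_{-1}$ is PGF and Gorenstein flat over $\mathbb{Z}G$, and it is neither over $\mathbb{Z}H$.
\end{proof}

Let $B(G,\mathbb{Z})$ be the module of functions $G\to\mathbb{Z}$ that take finitely many values, with $(gf)(x)=f(g^{-1}x)$. A $\mathbb{Z}G$-module $M$ is \emph{cofibrant} if $M\otimes B(G,\mathbb{Z})$, with the diagonal action, is projective. Unlike Gorenstein projectivity, this property passes to subgroups, and this separates the two classes.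

\begin{corollary}\label{cor:cofibrant}
In Theorem~\ref{thm:main} the module $M=M_{-1}$ is Gorenstein projective but not cofibrant. So these two classes differ in general.
\end{corollary}

\begin{proof}
Suppose that $M$ is cofibrant, and write $B=B(H,\mathbb{Z})$. Extension by zero $B\to B(G,\mathbb{Z})$ and restriction of functions $B(G,\mathbb{Z})\to B$ are $\mathbb{Z}H$-linear with composite the identity. So $M\otimes B$ is a $\mathbb{Z}H$-summand of $M\otimes B(G,\mathbb{Z})$ and is projective over $\mathbb{Z}H$. The constant functions give an exact sequence $0\to\mathbb{Z}\to B\to\bar B\to0$ of $\mathbb{Z}H$-modules, split over $\mathbb{Z}$ by evaluation at $1$. Therefore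
\[
0\to M\to M\otimes B\to M\otimes\bar B\to0
\]
is an exact sequence of $\mathbb{Z}H$-modules with projective middle term, and $\mathrm{Ext}^1_{\mathbb{Z}H}(M,-)\cong\mathrm{Ext}^2_{\mathbb{Z}H}(M\otimes\bar B,-)$. By N\"obeling's theorem $B$ is a free abelian group, and so is its additive summand $\bar B$. By Theorem~\ref{thm:unbounded} there is a projective resolution $0\to U_1\to U_0\to M\to0$ over $\mathbb{Z}H$. Tensoring it with $\bar B$ gives, by Lemma~\ref{lem:diag}, a projective resolution of $M\otimes\bar B$ of length $1$. Hence $\mathrm{Ext}^1_{\mathbb{Z}H}(M,-)=0$, which contradicts $\mathrm{Ext}^1_{\mathbb{Z}H}(M,\mathbb{Z}H)\cong\mathbb{Z}$.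
\end{proof}

\begin{thebibliography}{9}

\bibitem{BG}
K.~S.~Brown and R.~Geoghegan,
\emph{An infinite-dimensional torsion-free $FP_\infty$ group},
Invent. Math. \textbf{77} (1984), 367--381.

\bibitem{note}
\emph{A note on complete resolutions},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 2010-138-11/\allowbreak S0002-9939-2010-10422-7/\allowbreak S0002-9939-2010-10422-7.pdf}.

\end{thebibliography}
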